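\title{The covering number of the density zero ideal can exceed the bounding number}

\begin{abstract}
Let $\operatorname{cov}^*(\mathcal Z_0)$ be the least size of a family of sets of asymptotic density zero such that every infinite set of natural numbers has infinite intersection with one of them. We show that ZFC does not prove $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak b$: it is consistent that $\mathfrak b=\aleph_1<\operatorname{cov}^*(\mathcal Z_0)=\aleph_2=\mathfrak c$. The model is obtained by a finite support iteration of c.c.c.\ posets. Each step is a measure algebra followed by Mathias--Prikry forcing for a filter generated by the supports of random measures, and the heart of the proof is a dichotomy for such measures that comes from the minimax theorem. The iteration can be arranged so that $\operatorname{cov}^*(\mathcal I)=\aleph_2$ for every tall ideal $\mathcal I$ that contains the finite sets and is Kat\v{e}tov-below a density ideal.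
\end{abstract}

\section{Introduction}\label{sec:intro}

We identify a natural number $n$ with the set $\{0,\dots,n-1\}$, and we write $[\omega]^{\omega}$ and $[\omega]^{<\omega}$ for the families of infinite and of finite subsets of $\omega$. For $a,b\subseteq\omega$, $a\subseteq^*b$ means that $a\setminus b$ is finite, and $a,b$ are \emph{almost disjoint} if $a\cap b$ is finite. For $f,g\in\omega^\omega$, $f\le^*g$ means that $f(n)\le g(n)$ for all but finitely many $n$.

An \emph{ideal} on $\omega$ is a family $\mathcal I$ of subsets of $\omega$ that is closed under subsets and finite unions and does not contain $\omega$. It is \emph{tall} if every infinite $A\subseteq\omega$ has an infinite subset in $\mathcal I$. For a tall ideal,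
\[
\operatorname{cov}^*(\mathcal I)=\min\bigl\{|\mathcal F| : \mathcal F\subseteq \mathcal I \text{ and } \forall A\in[\omega]^{\omega}\ \exists X\in\mathcal F\ (|X\cap A|=\omega)\bigr\}.
\]
Read negatively, $\operatorname{cov}^*(\mathcal I)>\kappa$ says that any $\kappa$ members of $\mathcal I$ can be avoided at once: some infinite set is almost disjoint from all of them. Tallness says that $\mathcal F=\mathcal I$ cannot be avoided, so $\operatorname{cov}^*(\mathcal I)\le\mathfrak c=2^{\aleph_0}$. If $\mathcal I$ contains the finite sets, then countably many sets $X_0,X_1,\ldots\in\mathcal I$ can be avoided, by choosing points $p_n\notin X_0\cup\dots\cup X_n\cup n$; so $\operatorname{cov}^*(\mathcal I)\ge\aleph_1$.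

The ideal of interest is the \emph{density zero ideal}
\[
\mathcal Z_0=\Bigl\{A\subseteq\omega:\lim_{n\to\infty}|A\cap n|/n=0\Bigr\}.
\]
It is tall, because every infinite set has an infinite subset whose $j$-th element is at least $2^j$. It is convenient to describe it block by block. A \emph{density sequence} is a sequence $\lambda=\langle\lambda_k:k\in\omega\rangle$ of probability measures on $\omega$ with pairwise disjoint finite supports $I_k$; thus $\lambda_k(\{p\})>0$ exactly for $p\in I_k$. The \emph{density ideal} of $\lambda$ is
\[
\mathcal Z_\lambda=\{Z\subseteq\omega:\lim_k\lambda_k(Z)=0\}.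
\]
In the \emph{dyadic} sequence, $I_k=[2^k,2^{k+1})$ and $\lambda_k$ is the uniform measure on $I_k$. For this $\lambda$ we have $\mathcal Z_0=\mathcal Z_\lambda$. The inclusion $\mathcal Z_0\subseteq\mathcal Z_\lambda$, which is the one used in the proofs, holds because $\lambda_k(Z)\le2\,|Z\cap2^{k+1}|/2^{k+1}$; the reverse inclusion holds because $|Z\cap n|/n\le2^{-k}+\sum_{j\le k}2^{j-k}\lambda_j(Z)$ for $2^k\le n<2^{k+1}$.

The \emph{bounding number} $\mathfrak b$ is the least size of a family in $\omega^\omega$ that is \emph{unbounded}, that is, has no upper bound under $\le^*$. The \emph{dominating number} $\mathfrak d$ is the least size of a family $D\subseteq\omega^\omega$ such that every $f$ satisfies $f\le^*g$ for some $g\in D$. The \emph{splitting number} $\mathfrak s$ is the least size of a family $\mathcal S\subseteq[\omega]^\omega$ such that for every infinite $A$ there is $S\in\mathcal S$ with $A\cap S$ and $A\setminus S$ both infinite. Finally, $\operatorname{cov}(\mathcal M)$ and $\operatorname{cov}(\mathcal N)$ are the least numbers of meager sets and of null sets needed to cover $2^\omega$.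

ZFC proves $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak d$ (Raghavan--Shelah) and $\operatorname{cov}^*(\mathcal Z_0)\le\max\{\mathfrak b,\mathfrak s\}$ (Raghavan). It is consistent that $\operatorname{cov}^*(\mathcal Z_0)>\mathfrak s$, so the maximum cannot be replaced by $\mathfrak s$. The question posed in \cite{slides} is whether it can be replaced by $\mathfrak b$:
\begin{quote}
Does ZFC prove $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak b$?
\end{quote}
The simplest way of avoiding many sets of density zero suggests a positive answer.

\begin{proposition}\label{prop:naive}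
$\min\{\mathfrak b,\operatorname{cov}(\mathcal N)\}\le\operatorname{cov}^*(\mathcal Z_0)$.
\end{proposition}

\begin{proof}
Let $\lambda$ be dyadic and let $\mathcal F\subseteq\mathcal Z_0$ have size less than $\mathfrak b$ and $\operatorname{cov}(\mathcal N)$. For $Z\in\mathcal F$ let $g_Z(j)$ be the least $k$ such that $\lambda_{k'}(Z)\le2^{-j}$ for all $k'\ge k$. Since $|\mathcal F|<\mathfrak b$, there is a strictly increasing $g$ with $g_Z\le^*g$ for all $Z\in\mathcal F$, and then $\sum_j\lambda_{g(j)}(Z)<\infty$. The space $\prod_jI_{g(j)}$ with the product of the uniform measures is a copy of $2^\omega$ with the coin-tossing measure, as $|I_k|=2^k$. By the Borel--Cantelli lemma, for each $Z\in\mathcal F$ the sequences $\langle p_j\rangle$ with $p_j\in Z$ for infinitely many $j$ form a null set. Since $|\mathcal F|<\operatorname{cov}(\mathcal N)$, some sequence lies in none of these null sets, and $A=\{p_j:j\in\omega\}$ is an infinite set almost disjoint from every $Z\in\mathcal F$.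
\end{proof}

The argument uses two resources: randomness chooses a point within a block, and a dominating function chooses the blocks. The second seems hard to give up, since $\lambda_k(Z)$ may tend to zero as slowly as one likes. If the blocks $I_{g(j)}$ are fixed first, the set $Z$ consisting of $\lceil2^{g(j)}/(j+1)\rceil$ points of each $I_{g(j)}$ has density zero and $\sum_j\lambda_{g(j)}(Z)=\infty$, so independent random points fall into $Z$ infinitely often. One would therefore guess that avoiding many sets of density zero requires outrunning many functions. The guess is wrong.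

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC $+$ $\mathfrak b=\aleph_1<\operatorname{cov}^*(\mathcal Z_0)=\aleph_2=\mathfrak c$. In particular, ZFC does not prove $\operatorname{cov}^*(\mathcal Z_0)\le\mathfrak b$.
\end{theorem}

The model comes from iterating the following forcing $\omega_2$ times. A sequence $\langle h_\xi:\xi<\omega_1\rangle$ in $\omega^\omega$ is \emph{$\le^*$-increasing} if $h_\xi\le^*h_\zeta$ for $\xi<\zeta$, and $V$ denotes the ground model.

\begin{theorem}\label{thm:step}
Assume CH. Let $H=\langle h_\xi:\xi<\omega_1\rangle$ be $\le^*$-increasing and unbounded in $\omega^\omega$, and let $\lambda$ be a density sequence. There is a c.c.c.\ poset $P$ with a dense subset of size at most $\aleph_1$ which forces that $H$ is unbounded and that there is an infinite $A\subseteq\omega$ with $A\cap Z$ finite for all $Z\in\mathcal Z_\lambda\cap V$.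
\end{theorem}

An ideal $\mathcal I$ is \emph{Kat\v{e}tov-below} an ideal $\mathcal J$ if there is $\pi:\omega\to\omega$ with $\pi^{-1}[Y]\in\mathcal J$ for all $Y\in\mathcal I$. Letting $\lambda$ vary along the iteration gives more.

\begin{theorem}\label{thm:strong}
Relative to ZFC it is consistent that $\mathfrak b=\aleph_1$, that $\operatorname{cov}(\mathcal M)=\operatorname{cov}(\mathcal N)=\mathfrak d=\mathfrak s=\mathfrak c=\aleph_2$, and that $\operatorname{cov}^*(\mathcal I)=\aleph_2$ for every tall ideal $\mathcal I\supseteq[\omega]^{<\omega}$ which is Kat\v{e}tov-below some density ideal $\mathcal Z_\lambda$.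
\end{theorem}

The poset of Theorem~\ref{thm:step} is a measure algebra followed by Mathias--Prikry forcing $\mathbb M(F)$ for a filter $F$ in the random extension. Section~\ref{sec:mathias} isolates a property of $F$ under which $\mathbb M(F)$ keeps $H$ unbounded. The generators of $F$ are supports of random measures whose averages are controlled by $\lambda$; these are the systems of Section~\ref{sec:systems}. The central fact about systems is the dichotomy of Section~\ref{sec:dichotomy}, and Section~\ref{sec:countable} extends it to countably many families of finite sets and brings in $H$. Section~\ref{sec:step} builds $F$ and proves Theorem~\ref{thm:step}, and Section~\ref{sec:iteration} proves Theorems~\ref{thm:main} and~\ref{thm:strong}.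

\section{Mathias--Prikry forcing and unbounded families}\label{sec:mathias}

A \emph{free filter} is a family $F$ of infinite subsets of $\omega$ that is closed under supersets and finite intersections and contains all cofinite sets. The poset $\mathbb M(F)$ consists of the pairs $(s,N)$ with $s\in[\omega]^{<\omega}$, $N\in F$ and $\max s<\min N$ (where $\max\emptyset=-1$), ordered by
\[
(s',N')\le(s,N)\iff s\subseteq s'\subseteq s\cup N\text{ and }N'\subseteq N.
\]
The set $s$ is the \emph{stem} of the condition. For a generic filter $G$ put $A_G=\bigcup\{s:(s,N)\in G\}$.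

\begin{lemma}\label{lem:mathias}
$\mathbb M(F)$ is c.c.c., and it forces that $A_G$ is infinite and $A_G\subseteq^*N$ for all $N\in F$.
\end{lemma}

\begin{proof}
Conditions $(s,N)$ and $(s,N')$ have the common extension $(s,N\cap N')$, and there are countably many stems, so antichains are countable. Any $(s,N)$ is extended by $(s\cup\{p\},N\setminus(p+1))$ for arbitrarily large $p\in N$, so $A_G$ is infinite. If $(s,N)$ and $(s',N')$ are in $G$ and $(s'',N'')$ extends both, then $s'\subseteq s''\subseteq s\cup N$; hence $(s,N)$ forces $A_G\subseteq s\cup N$. Given $N_0\in F$, the conditions $(s,N)$ with $N\subseteq N_0$ are dense, and they force $A_G\subseteq^*N_0$.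
\end{proof}

So if $F$ contains the complement of every set that we want to avoid, then $A_G$ avoids them all. The danger is that $\mathbb M(F)$ may add a bound for $H$. To bound a value $\dot f(n)$ of a name, one adds a finite piece $t$ to the stem. Pieces that work can be found inside every set of the filter, and $H$ survives if they can be found \emph{low}, below $h(n)$ for some $h\in H$ that does not depend on the set. Let $\mathrm{Fin}^+$ be the family of nonempty finite subsets of $\omega$.

\begin{definition}\label{def:respect}
A family $X\subseteq\mathrm{Fin}^+$ is \emph{$F$-positive} if every $N\in F$ contains a member of $X$ as a subset. The filter $F$ \emph{respects} $H\subseteq\omega^\omega$ if for every sequence $\langle X_n:n\in\omega\rangle$ of $F$-positive families there is $h\in H$ such that for every $N\in F$ there are infinitely many $n$ for which some $t\in X_n$ satisfies $t\subseteq N$ and $\max t<h(n)$.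
\end{definition}

\begin{lemma}\label{lem:preserve}
Let $H=\langle h_\xi:\xi<\omega_1\rangle$ be $\le^*$-increasing, and let $F$ be a free filter that respects $H$. Then $\mathbb M(F)$ forces that $H$ is unbounded.
\end{lemma}

\begin{proof}
Let $\dot f$ be a name for an element of $\omega^\omega$. For a stem $s$ and $n\in\omega$, let $X^s_n$ be the family of all $t\in\mathrm{Fin}^+$ with $\max s<\min t$ for which there is $N'\in F$ such that $(s\cup t,N')$ is a condition forcing $\dot f(n)<\max t$.

Each $X^s_n$ is $F$-positive. Let $N\in F$; shrinking it, assume $\min N>\max s$. Some $(s',N')\le(s,N)$ forces $\dot f(n)=k$ for some $k$. Choose $p\in N'$ with $p>k$ and let $t=(s'\setminus s)\cup\{p\}$. Then $t\subseteq N$, $\max t=p$, and $(s\cup t,N'\setminus(p+1))$ extends $(s',N')$, so it forces $\dot f(n)=k<\max t$. Thus $t\in X^s_n$.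

For each $s$ let $h^s\in H$ be given by Definition~\ref{def:respect} for $\langle X^s_n:n\in\omega\rangle$. There are countably many stems and $H$ is increasing of length $\omega_1$, so some $h\in H$ satisfies $h^s\le^*h$ for all $s$. Let $(s,N)$ be a condition and $m\in\omega$. Among the infinitely many $n$ provided for $N$ choose one with $n\ge m$ and $h^s(n)\le h(n)$; let $t\in X^s_n$ satisfy $t\subseteq N$ and $\max t<h^s(n)$, and let $N'$ witness $t\in X^s_n$. Then $(s\cup t,N\cap N')$ extends both $(s,N)$ and $(s\cup t,N')$, and it forces $\dot f(n)<\max t<h(n)$. By density, $\mathbb M(F)$ forces that $\dot f(n)<h(n)$ for infinitely many $n$, that is, $h\not\le^*\dot f$.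
\end{proof}

The first candidate for $F$, the filter of complements of sets in $\mathcal Z_\lambda$, does not qualify.

\begin{example}\label{ex:dual}
Let $\lambda$ be dyadic and $F_\lambda=\{N\subseteq\omega:\lim_k\lambda_k(N)=1\}$. Let $X_n$ consist of the nonempty $t$ such that $t\subseteq I_k$ and $\lambda_k(t)\ge1-2^{-n}$ for some $k$. Each $X_n$ is $F_\lambda$-positive, since $N\cap I_k\in X_n$ for $N\in F_\lambda$ and large $k$. No $h\in\omega^\omega$ serves this sequence. Enlarging $h$ only helps it, so let $h$ be strictly increasing, and let $n(k)$ be the least $n$ with $h(n)>2^k$; then $n(k)\to\infty$. Form $N$ by removing from each $I_k$ either $\lfloor2^{k-n(k)}\rfloor+1$ points or, if this number exceeds $2^k$, all points. The removed fraction is at most $2^{-n(k)}+2^{-k}$, so $N\in F_\lambda$. If $t\in X_n$, $t\subseteq N\cap I_k$ and $\max t<h(n)$, then $h(n)>2^k$, so $n\ge n(k)$ and $\lambda_k(t)\ge1-2^{-n(k)}>\lambda_k(N)$, which is impossible. So $F_\lambda$ respects no $H$.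
\end{example}

The filter must therefore be larger. For instance, if $F$ contains the union of the lower halves of the blocks $I_k$, $k\ge1$, then the family $X_2$ of the example is no longer positive and the sequence is no longer a threat. Under CH it is natural to generate $F$ by a $\subseteq^*$-decreasing sequence $\langle N_\alpha:\alpha<\omega_1\rangle$, where each step removes one set $Z\in\mathcal Z_\lambda$ and handles one sequence $\langle X_n\rangle$, either by making some $X_n$ non-positive or by securing a function $h$. Two difficulties arise. First, shrinking has a cost. If we halve repeatedly, so that $\lambda_k(N_j)\le2^{-j}$ for large $k$, then every $N_\omega$ with $N_\omega\subseteq^*N_j$ for all $j$ lies in $\mathcal Z_\lambda$ and must itself be removed; the recursion dies. Second, securing $h$ is a promise about all sets $N_\beta$ chosen later. The first difficulty is met by choosing the sets at random: a set in a random extension may well have density zero and still escape every density zero set of the ground model. The second is met by placing measures on the sets and requiring later sets to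 carry a definite amount of the earlier mass.

\section{Systems of random measures}\label{sec:systems}

Fix a density sequence $\lambda$ until the end of Section~\ref{sec:step}.

Let $\Omega=2^{\omega_1}$, let $\Sigma$ be the $\sigma$-algebra generated by the coordinate maps (the Baire $\sigma$-algebra), and let $\mu$ be the product of the fair coin measures on $\Sigma$. We write $\mathbb E$ and $\Pr$ for expectation and probability, and ``a.e.''\ refers to $\mu$. For $C\subseteq\omega_1$ let $\Sigma_C$ be the $\sigma$-algebra generated by the coordinates in $C$. Then $\Sigma$ is the union of the $\Sigma_C$ over countable $C$, so countably many measurable maps into Euclidean spaces, or countably many events, are always $\Sigma_C$-measurable for one countable $C$. Given such $C$, choose distinct $\xi_0,\xi_1,\ldots\in\omega_1\setminus C$; the variable $y(x)=\sum_i2^{-i-1}x(\xi_i)$ is uniformly distributed on $[0,1]$ and independent of $\Sigma_C$. We call it a \emph{fresh} variable. The existence of fresh variables is the reason for working with $2^{\omega_1}$ instead of $2^\omega$. For a countable set $D$, a map $S:\Omega\to\mathcal P(D)$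 is \emph{measurable} if $\{x:d\in S(x)\}\in\Sigma$ for each $d\in D$.

For a finite nonempty set $a$, $\mathrm{Prob}(a)$ is the simplex of probability measures on $a$, and $\delta_p$ is the point mass at $p$. If $a\subseteq\omega$, a measure $w$ on $a$ is regarded as a measure on $\omega$, so $w(b)=w(b\cap a)$ for any $b\subseteq\omega$; we write $w(p)$ for $w(\{p\})$, $w{\restriction}b$ for the measure $e\mapsto w(e\cap b)$, and $w\le w'$ if $w(p)\le w'(p)$ for all $p$. A \emph{test function} is a finitely supported $u:\omega\to[0,\infty)$; put $w(u)=\sum_pw(p)u(p)$ and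
\[
\|u\|_\lambda=\max_k\lambda_k(u).
\]

\begin{definition}\label{def:system}
A \emph{system} is a sequence $c=\langle a_i,w_i,\theta_i:i\in\omega\rangle$ such that
\begin{itemize}
\item[(S1)] $a_i\subseteq\bigcup_kI_k$ is finite and nonempty, and $\max a_i<\min a_{i+1}$;
\item[(S2)] $w_i:\Omega\to\mathrm{Prob}(a_i)$ is measurable;
\item[(S3)] $0<\theta_i\le1$ and $\theta_i\to0$;
\item[(S4)] there are $\eta_i\ge0$ with $\eta_i\to0$ such that $\mathbb E[w_i(x)(u)]\le(1+\eta_i)\|u\|_\lambda$ for all test functions $u$.
\end{itemize}
The triple $(a_i,w_i,\theta_i)$ is the $i$-th \emph{block}. Put $N_c(x)=\bigcup_i\operatorname{supp}w_i(x)$. A set $b\subseteq\omega$ is \emph{heavy for $c$ at $x$} if $w_i(x)(b)\ge\theta_i$ for some $i$.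
\end{definition}

The map $N_c$ is measurable and its values are infinite sets. The sets $a_i$ and thresholds $\theta_i$ do not depend on $x$. In (S4) it suffices to consider $u$ vanishing off $a_i$, since setting $u$ to zero off $a_i$ leaves the left side unchanged and does not increase $\|u\|_\lambda$.

\begin{remark}\label{rem:S4}
Condition (S4) constrains only the mean measure $\bar w_i(p)=\mathbb E[w_i(x)(p)]$. It says that $\bar w_i\le\sum_kq_k\lambda_k$ for some $q_k\ge0$ with $\sum_kq_k\le1+\eta_i$: up to a small error, $\bar w_i$ lies below a mixture of the $\lambda_k$. Such a bound gives $\bar w_i(u)\le\sum_kq_k\lambda_k(u)\le(1+\eta_i)\|u\|_\lambda$. Conversely, let $q_k=\max_{p\in I_k}\bar w_i(p)/\lambda_k(p)$, attained at $p_k$, and let $u(p_k)=1/\lambda_k(p_k)$ when $q_k>0$ and $u=0$ elsewhere; then $\|u\|_\lambda=1$ because the $I_k$ are disjoint, and $\bar w_i(u)=\sum_kq_k$. The individual measures $w_i(x)$ may be as concentrated as one likes.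
\end{remark}

\begin{definition}\label{def:order}
Let $c=\langle a_i,w_i,\theta_i\rangle$ and $c'=\langle a'_j,w'_j,\theta'_j\rangle$ be systems. The $j$-th block of $c'$ is \emph{subordinate to $c$ at $x$} if
\begin{itemize}
\item[(a)] $\operatorname{supp}w'_j(x)\subseteq N_c(x)$, and
\item[(b)] every $b\subseteq a'_j$ with $w'_j(x)(b)\ge\theta'_j$ is heavy for $c$ at $x$.
\end{itemize}
We write $c'\le c$ if for a.e.\ $x$ all but finitely many blocks of $c'$ are subordinate to $c$ at $x$.
\end{definition}

Subordination of a given block is an event in $\Sigma$, as it involves finitely many sets $b$ and only the finitely many $a_i$ that meet $a'_j$. Clause (a) makes the sets $N_c$ decrease. Clause (b) is the mechanism for keeping promises: applied to $b=\operatorname{supp}w'_j(x)$, it says that $N_{c'}(x)$ retains mass at least $\theta_i$ in some block $i$ of $c$, so a promise of the form ``every subset of $a_i$ of mass at least $\theta_i$ contains a member of $X$'' passes to all later systems. We shall use repeatedly that in (b) the witnessing index is large when $j$ is large: if $b\subseteq a'_j$ and $w_i(x)(b)\ge\theta_i>0$,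 then $a_i$ meets $a'_j$, and $\min a'_j\to\infty$.

\begin{lemma}\label{lem:basic}
Systems exist. The relation $\le$ is reflexive and transitive. If $c'\le c$, then $N_{c'}(x)\subseteq^*N_c(x)$ for a.e.\ $x$. Any infinite subsequence of the blocks of $c$ is a system below $c$.
\end{lemma}

\begin{proof}
The $I_k$ are finite and pairwise disjoint, so there are $k_0<k_1<\cdots$ with $\max I_{k_i}<\min I_{k_{i+1}}$. Then $a_i=I_{k_i}$, $w_i\equiv\lambda_{k_i}$, $\theta_i=1/(i+1)$ is a system with $\eta_i=0$. Every block of $c$ is subordinate to $c$ at every $x$, which gives reflexivity and the last statement. The third statement follows from (a).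

Let $c''\le c'\le c$, and fix $x$ at which all but finitely many blocks of $c''$ are subordinate to $c'$ and all blocks of $c'$ with index $i\ge i_0$ are subordinate to $c$. Let $j$ be so large that the $j$-th block of $c''$ is subordinate to $c'$ and $a''_j$ is disjoint from $a'_i$ for $i<i_0$. Then $\operatorname{supp}w''_j(x)\subseteq\bigcup_{i\ge i_0}\operatorname{supp}w'_i(x)\subseteq N_c(x)$. If $b\subseteq a''_j$ and $w''_j(x)(b)\ge\theta''_j$, then $w'_i(x)(b\cap a'_i)\ge\theta'_i$ for some $i$, necessarily $i\ge i_0$. So $b\cap a'_i$ is heavy for $c$ at $x$, and so is its superset $b$.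
\end{proof}

One way of passing to a smaller system will recur: if $w'_i(x)\le K\,w_i(x)$ for a constant $K\ge1$ and $\theta'_i=K\theta_i$, then the block $(a_i,w'_i,\theta'_i)$ is subordinate to $c$ at $x$. Concentrating the measures by a bounded factor is paid for by raising the thresholds.

\begin{example}[Random halving]\label{ex:halving}
Let $\lambda$ be dyadic. For $j\in\omega$ and $k\ge j$, cut $I_k$ into $2^j$ consecutive intervals of equal length, indexed in order by the binary strings of length $j$, and let $w^j_k(x)$ be the uniform measure on the interval indexed by $x(0)\cdots x(j-1)$. The mean of $w^j_k$ is $\lambda_k$, so with $\theta^j_k=\min\{1,2^j/(k+1)\}$ we obtain a system $c^j=\langle I_k,w^j_k,\theta^j_k:k\ge j\rangle$ with $\eta_k=0$. Since $w^{j+1}_k\le2w^j_k$ and $\theta^{j+1}_k=2\theta^j_k$ for large $k$, we have $c^0\ge c^1\ge\cdots$. The set $N_{c^j}(x)$ has measure $2^{-j}$ in every block $I_k$, $k\ge j$, yet the constant in (S4) has not deteriorated. Had we always chosen the lower interval, the indicator $u$ of that interval would have $w(u)=1=2^j\|u\|_\lambda$, and (S4) would fail for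 $j\ge1$.
\end{example}

The next two lemmas show that countable limit stages can be passed and that ground model sets in $\mathcal Z_\lambda$ can always be removed. In Example~\ref{ex:halving} the first lemma yields a system $c^*$ with $N_{c^*}(x)\subseteq^*N_{c^j}(x)$ for all $j$, hence $N_{c^*}(x)\in\mathcal Z_\lambda$, for a.e.\ $x$; the second says that the recursion is nevertheless alive.

\begin{lemma}\label{lem:fusion}
If $c^0\ge c^1\ge\cdots$ are systems, there is a system $c^*$ with $c^*\le c^n$ for all $n$.
\end{lemma}

\begin{proof}
Write $c^j=\langle a^j_i,w^j_i,\theta^j_i\rangle$ with errors $\eta^j_i$. For $n\le j$ we have $c^j\le c^n$, so the indicator of the event ``block $i$ of $c^j$ is not subordinate to $c^n$'' tends to $0$ a.e.\ as $i\to\infty$, and its probability tends to $0$ by dominated convergence. Choose $i_j$ by recursion on $j$ so large that $\min a^j_{i_j}>\max a^{j-1}_{i_{j-1}}$, that $\theta^j_{i_j},\eta^j_{i_j}<1/(j+1)$, and that with probability at least $1-2^{-j}$ block $i_j$ of $c^j$ is subordinate to $c^n$ for all $n\le j$. Let the $j$-th block of $c^*$ be block $i_j$ of $c^j$.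 Then $c^*$ is a system, and by Borel--Cantelli, for a.e.\ $x$ and all large $j$, its $j$-th block is subordinate at $x$ to every $c^n$ with $n\le j$.
\end{proof}

\begin{lemma}\label{lem:avoid}
If $c$ is a system and $Z\in\mathcal Z_\lambda$, there is $c'\le c$ with $N_{c'}(x)\cap Z$ finite for a.e.\ $x$.
\end{lemma}

\begin{proof}
Let $k(i)$ be the least $k$ such that $I_k$ meets $a_i$. Each $I_k$ is finite and meets only finitely many $a_i$, so $k(i)\to\infty$ and $\|1_{Z\cap a_i}\|_\lambda\le\sup_{k\ge k(i)}\lambda_k(Z)\to0$. By (S4), $\zeta_i=\mathbb E[w_i(x)(Z)]$ tends to $0$. Passing to a subsequence of the blocks, assume $\sqrt{\zeta_i}\le\frac12$ and $\sum_i\sqrt{\zeta_i}<\infty$. Define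
\[
w'_i(x)=\begin{cases}\bigl(w_i(x){\restriction}(a_i\setminus Z)\bigr)\big/w_i(x)(a_i\setminus Z)&\text{if }w_i(x)(Z)\le\sqrt{\zeta_i},\\ w_i(x)&\text{otherwise.}\end{cases}
\]
By Markov's inequality the second case has probability at most $\sqrt{\zeta_i}$, so for a.e.\ $x$ it occurs finitely often. In the first case $\operatorname{supp}w'_i(x)$ is disjoint from $Z$. Hence $N_{c'}(x)\cap Z$ is finite a.e. In both cases $w'_i\le w_i/(1-\sqrt{\zeta_i})$, so (S4) holds with $\eta'_i=(1+\eta_i)/(1-\sqrt{\zeta_i})-1\to0$. Let $\theta'_i=\min\{1,2\theta_i\}$. Since $w'_i\le2w_i$, each block with $2\theta_i\le1$ is subordinate to $c$ at every $x$.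
\end{proof}

\section{Killing or capturing a random family}\label{sec:dichotomy}

A \emph{random family} is a measurable map $X:\Omega\to\mathcal P(\mathrm{Fin}^+)$; it represents a family of finite sets in the random extension. A system $d$ \emph{kills $X$ at $x$} if there is $m$ such that no $t\in X(x)$ satisfies $t\subseteq N_d(x)\setminus m$. The set $K(d,X)$ of such $x$ belongs to $\Sigma$, being obtained from the events $t\in X(x)$ and $p\in N_d(x)$ by countable operations. By Lemma~\ref{lem:basic},
\begin{equation}\label{eq:Kmono}
d'\le d\quad\text{implies}\quad K(d,X)\subseteq K(d',X)\ \text{ up to a null set.}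
\end{equation}
We call $X$ \emph{unkillable below $c$} if $\mu(K(d,X))=0$ for every $d\le c$.

The main lemma says that if no system below $c$ kills $X$ with positive probability, then $X$ can be \emph{captured}: one can form a new block, as far out as desired, in which every set of modest mass contains a member of $X$.

\begin{lemma}\label{lem:main}
Let $c=\langle a_i,w_i,\theta_i\rangle$ be a system and let $X$ be a random family that is unkillable below $c$. For all $n\in\omega$ and $\varepsilon\in(0,1)$ there are a finite nonempty $a'\subseteq\bigcup_{i\ge n}a_i$ and a measurable $w':\Omega\to\mathrm{Prob}(a')$ such that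
\begin{itemize}
\item[(1)] $\mathbb E[w'(x)(u)]\le(1+\varepsilon)\|u\|_\lambda$ for all test functions $u$;
\item[(2)] $\operatorname{supp}w'(x)\subseteq N_c(x)$ for all $x$;
\item[(3)] with probability at least $1-\varepsilon$, every $b\subseteq a'$ with $w'(x)(b)\ge\varepsilon$ contains a member of $X(x)$ and is heavy for $c$ at $x$.
\end{itemize}
\end{lemma}

Both sides of the dichotomy are visible in small cases.

\begin{example}[Killing]\label{ex:kill}
Let $\lambda$ be dyadic, let $L_k$ and $U_k$ be the lower and upper halves of $I_k$ for $k\ge1$, let $L=\bigcup_kL_k$ and $U=\bigcup_kU_k$, and let $X(x)=\{\{p\}:p\in U\}$ for all $x$. In Example~\ref{ex:halving}, $N_{c^1}(x)=L$ if $x(0)=0$ and $N_{c^1}(x)=U$ otherwise, so $c^1\le c^0$ kills $X$ with probability $\frac12$. On one side of the coin the measure $\lambda_k$ is conditioned on the set $L$, which contains no member of $X$; on the other side it is tilted away from $L$, so that the mean stays $\lambda_k$. No system $d=\langle a_i,w_i,\theta_i\rangle$ does better. If $d$ kills $X$ at $x$, then $N_d(x)\subseteq^*L$ and $w_i(x)(L)=1$ for large $i$. By Fatou's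 lemma and (S4),
\[
\mu(K(d,X))\le\liminf_i\mathbb E[w_i(x)(L)]\le\liminf_i\,(1+\eta_i)\|1_{L\cap a_i}\|_\lambda\le\tfrac12.
\]
Killing is thus in general possible only on part of $\Omega$.
\end{example}

\begin{example}[Capturing]\label{ex:capture}
Let $\lambda$ be dyadic, let $p_k(x)$ be a uniformly distributed point of $I_k$, and let $c=\langle I_k,\delta_{p_k(x)},1/(k+1)\rangle$, a system with $\eta_k=0$. Let $X(x)$ be the family of two-element sets. It is unkillable below $c$, since every $N_d(x)$ is infinite. No block of $c$ satisfies (3), because $b=\{p_k(x)\}$ has mass $1$. Several blocks must be merged: take $r>1/\varepsilon$, $a'=I_n\cup\dots\cup I_{n+r-1}$ and $w'(x)=\frac1r\sum_{k=n}^{n+r-1}\delta_{p_k(x)}$. Then $\mathbb E[w'(x)(u)]=\frac1r\sum_{k=n}^{n+r-1}\lambda_k(u)\le\|u\|_\lambda$. A set $b$ of mass at least $\varepsilon>1/r$ contains two of the points $p_k(x)$, so it contains a member of $X(x)$ and has $\delta_{p_k(x)}(b)=1$ for some $k$. Merging costs nothing in (S4) because $\|u\|_\lambda$ is a maximum over $k$.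
\end{example}

In general there is no formula for $w'$. We set up a game in which one player proposes $w'$ on finitely many merged blocks, and the other tries to refute (1) with a test function and (3) with a bad set. If the first player does well for some number of blocks, the lemma holds. Otherwise the optimal strategies of the second player produce a random set $B$ that plays the role of $L$ in Example~\ref{ex:kill}, and conditioning on $B$ kills $X$ with positive probability. Three standard facts are used.
\begin{itemize}
\item \emph{Minimax theorem} (von Neumann; a special case of Sion's theorem). If $\mathcal K$ and $\mathcal L$ are nonempty compact convex subsets of Euclidean spaces and $\Psi$ is bilinear, then $\min_{\mathcal K}\max_{\mathcal L}\Psi=\max_{\mathcal L}\min_{\mathcal K}\Psi$.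
\item \emph{Weak compactness.} A bounded sequence in the Hilbert space $L^2(\Omega,\Sigma_C,\mu)$ has a weakly convergent subsequence: $\mathbb E[gf_i]\to\mathbb E[gf]$ for all $g$ in the space. Linear identities among finitely many sequences, and bounds such as $0\le f_i\le1$, pass to weak limits a.e., as one sees by taking indicators for $g$.
\item \emph{Mazur's lemma.} If $f_i\to f$ weakly in a Hilbert space, then $f$ is a norm limit of finite convex combinations of the $f_i$.
\end{itemize}

\begin{proof}[Proof of Lemma~\ref{lem:main}]
The conclusion for a larger $n$ implies the conclusion for $n$, so we may assume that $\eta_i\le\varepsilon/4$ for all $i\ge n$. Let $M=2/\varepsilon^2$ and $\rho=\varepsilon/(4M)$.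

\medskip\noindent\emph{The game.} For $m>n$ let $a^m=\bigcup_{n\le i<m}a_i$ and $S_m(x)=\bigcup_{n\le i<m}\operatorname{supp}w_i(x)$. Call $b\subseteq a^m$ \emph{good at $x$} if it contains a member of $X(x)$ and is heavy for $c$ at $x$, and let $\mathcal B_m(x)$ be the family of subsets of $a^m$ that are not good at $x$, the \emph{bad} sets. Note that $\emptyset\in\mathcal B_m(x)$. The \emph{type} $T_m(x)=(S_m(x),\mathcal B_m(x))$ takes values in a finite set, and each value is taken on a set in $\Sigma$; let $\mathcal T_m$ be the range of $T_m$. Letting strategies depend on $x$ only through its type makes the game finite-dimensional. Put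
\[
\mathcal W_m=\prod_{(S,\mathcal B)\in\mathcal T_m}\mathrm{Prob}(S),\qquad\mathcal V_m=\prod_{(S,\mathcal B)\in\mathcal T_m}\mathrm{Prob}(\mathcal B),
\]
and let $\mathcal U_m$ be the set of test functions $u$ vanishing off $a^m$ with $\|u\|_\lambda\le1$. All three sets are nonempty, compact and convex; $\mathcal U_m$ is bounded because each $p\in a^m$ lies in some $I_k$, which gives $u(p)\le1/\lambda_k(p)$. For $w\in\mathcal W_m$ and $\nu\in\mathcal V_m$ let $w_x$ and $\nu_x$ be the coordinates at $T_m(x)$, and write $\nu_x(b)$ for the mass of the point $b\in\mathcal B_m(x)$. The first player chooses $w\in\mathcal W_m$, the second chooses $(u,\nu)\in\mathcal U_m\times\mathcal V_m$, and the first pays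
\[
\Psi(w;u,\nu)=\mathbb E\Bigl[w_x(u)+M\sum_{b\in\mathcal B_m(x)}\nu_x(b)\,w_x(b)\Bigr].
\]
The expectation is a finite sum over types, bilinear in $w$ and $(u,\nu)$. By the minimax theorem the game has a value $\mathrm{v}_m=\min_w\max_{(u,\nu)}\Psi=\max_{(u,\nu)}\min_w\Psi$.

\medskip\noindent\emph{Case 1: $\mathrm v_m\le1+\varepsilon/2$ for some $m$.} Take $w$ with $\Psi(w;u,\nu)\le1+\varepsilon/2$ for all $(u,\nu)$, and let $a'=a^m$ and $w'(x)=w_x$. Then (2) holds since $S_m(x)\subseteq N_c(x)$. The second term of $\Psi$ is nonnegative, so $\mathbb E[w_x(u)]\le1+\varepsilon/2$ for $u\in\mathcal U_m$. A nonzero $u$ vanishing off $a^m$ has $\|u\|_\lambda>0$ and $u/\|u\|_\lambda\in\mathcal U_m$, which gives (1). For (3) take $u=0$ and let $\nu$ be concentrated, for each type, on a bad set of largest $w$-measure. This gives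
\[
\mathbb E\Bigl[\max_{b\in\mathcal B_m(x)}w_x(b)\Bigr]\le\frac{1+\varepsilon/2}{M}\le\varepsilon^2,
\]
and by Markov's inequality the maximum is at least $\varepsilon$ with probability at most $\varepsilon$. Outside this event every $b\subseteq a'$ with $w'(x)(b)\ge\varepsilon$ is good.

\medskip\noindent\emph{Case 2: $\mathrm v_m>1+\varepsilon/2$ for all $m>n$.} We construct $c''\le c$ with $\mu(K(c'',X))>0$, contradicting the hypothesis.

\medskip\noindent\emph{Step 1: bad sets that are large in every block.} Fix $m$ and $(u,\nu^m)$ with $\Psi(w;u,\nu^m)>1+\varepsilon/2$ for all $w\in\mathcal W_m$. Let $\psi_x(p)=u(p)+M\nu^m_x\{b:p\in b\}$ for $p\in a^m$. For any measure $w$ on $a^m$, interchanging the order of summation gives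
\begin{equation}\label{eq:psi}
w(\psi_x)=w(u)+M\sum_{b\in\mathcal B_m(x)}\nu^m_x(b)\,w(b).
\end{equation}
The function $\psi_x$ depends only on the type of $x$. Let the first player choose, for each type, the point mass at a point of $S_m(x)$ where $\psi_x$ is least. By \eqref{eq:psi}, $v(x)=\min_{p\in S_m(x)}\psi_x(p)$ satisfies $\mathbb E[v]>1+\varepsilon/2$. Now let $n\le i<m$. The measure $w_i(x)$ need not be a function of the type, but it is supported in $S_m(x)$, so $w_i(x)(\psi_x)\ge v(x)$. Apply \eqref{eq:psi} to $w_i(x)$, take expectations, and use $\mathbb E[w_i(x)(u)]\le1+\eta_i\le1+\varepsilon/4$: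
\begin{equation}\label{eq:star}
\mathbb E\Bigl[\sum_{b\in\mathcal B_m(x)}\nu^m_x(b)\,w_i(x)(b)\Bigr]\ge\frac{\varepsilon/4}{M}=\rho\qquad(n\le i<m).
\end{equation}
So a bad set drawn at random from $\nu^m_x$ has expected mass at least $\rho$ in each of the blocks $n\le i<m$, with $\rho$ independent of $i$ and $m$. The gap $\varepsilon/4$ is what $\eta_i\to0$ provides; a version of (S4) with a constant bounded away from $1$ would leave no gap.

\medskip\noindent\emph{Step 2: one random set for all blocks.} The measures $\nu^m_x$ live on finite sets and need not be coherent in $m$, so we pass to a limit. Let $C\subseteq\omega_1$ be countable such that all $w_i$ and all events $\{x:t\in X(x)\}$ are $\Sigma_C$-measurable. For $j\in\omega$ and $e\subseteq j$ let $\varphi^m_{j,e}(x)=\nu^m_x\{b:b\cap j=e\}$, a $\Sigma_C$-measurable function with values in $[0,1]$. By weak compactness and a diagonal argument, there is an infinite set of $m$'s along which $\varphi^m_{j,e}$ converges weakly in $L^2(\Omega,\Sigma_C,\mu)$ to some $\varphi_{j,e}$, for all $j,e$. The relations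
\[
\varphi_{0,\emptyset}=1,\qquad\varphi_{j,e}\ge0,\qquad\varphi_{j,e}=\varphi_{j+1,e}+\varphi_{j+1,e\cup\{j\}}
\]
hold for each $\varphi^m$, hence for the limits outside a null set in $\Sigma_C$. For $x$ outside this null set define half-open intervals $J_{j,e}(x)$ of length $\varphi_{j,e}(x)$ by recursion: $J_{0,\emptyset}(x)=[0,1)$, and $J_{j,e}(x)$ is cut into a left part $J_{j+1,e}(x)$ and a right part $J_{j+1,e\cup\{j\}}(x)$. The endpoints are $\Sigma_C$-measurable. For each $j$ the intervals $J_{j,e}(x)$, $e\subseteq j$, partition $[0,1)$, and the partitions are nested. Let $y$ be a fresh variable for $C$, and let $B(x)\subseteq\omega$ be the unique set with $y(x)\in J_{j,B(x)\cap j}(x)$ for all $j$; let $B(x)=\emptyset$ on the null set where this is undefined. Then $B$ is measurable. Since $y$ is uniform and independent of $\Sigma_C$, Fubini's theorem gives, for bounded $\Sigma_C$-measurable functions $g_e$ $(e\subseteq j)$,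
\begin{equation}\label{eq:limit}
\mathbb E\bigl[g_{B(x)\cap j}(x)\bigr]=\mathbb E\Bigl[\sum_{e\subseteq j}g_e\varphi_{j,e}\Bigr]=\lim_m\mathbb E\Bigl[\sum_{b\in\mathcal B_m(x)}\nu^m_x(b)\,g_{b\cap j}(x)\Bigr].
\end{equation}
We apply \eqref{eq:limit} twice. Let $i\ge n$. With $j>\max a_i$ and $g_e(x)=w_i(x)(e)$, we have $g_{b\cap j}(x)=w_i(x)(b)$, so \eqref{eq:star} gives
\begin{equation}\label{eq:Bmass}
\mathbb E[w_i(x)(B(x))]\ge\rho\qquad(i\ge n).
\end{equation}
Next let $t\in\mathrm{Fin}^+$, $j>\max(t\cup a_i)$, and let $g_e$ be the indicator of the event ``$t\in X(x)$, $t\subseteq e$ and $w_i(x)(e)\ge\theta_i$''. If $b\subseteq a^m$ and $g_{b\cap j}(x)=1$, then $b$ is good at $x$. So the right side of \eqref{eq:limit} is $0$, and for a.e.\ $x$ it is not the case that $t\in X(x)$, $t\subseteq B(x)$ and $w_i(x)(B(x))\ge\theta_i$. Let $\Omega_0$ be the event that $B(x)$ contains no member of $X(x)$. As there are countably many pairs $(t,i)$, a.e.\ $x\notin\Omega_0$ has $w_i(x)(B(x))<\theta_i$ for all $i\ge n$. Together with \eqref{eq:Bmass}, this shows that the functions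
\[
f_i(x)=1_{\Omega_0}(x)\,w_i(x)(B(x))\in[0,1]\qquad\text{satisfy}\qquad\mathbb E[f_i]\ge\rho-\theta_i.
\]
Here $\theta_i\to0$ is decisive: a bad set is either light in every block or free of $X$, and light sets cannot account for the mass $\rho$.

\medskip\noindent\emph{Step 3: conditioning on $B$.} We want to condition the measures of $c$ on $B(x)$. There are two obstacles. To kill $X$ at $x$ we must condition in all but finitely many blocks, whereas the events $\{f_i\ge\rho/2\}$ may vary with $i$, for instance independently. Averaging over many blocks removes this variation. And conditioning inflates the mean measure by a constant factor, which (S4) forbids. As in Example~\ref{ex:kill}, a fresh coin compensates.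

Let $C'\supseteq C$ be countable with $y$ measurable in $\Sigma_{C'}$. Some subsequence of $\langle f_i:i\ge n\rangle$ converges weakly in $L^2(\Omega,\Sigma_{C'},\mu)$ to a function $f$ with $0\le f\le1$ a.e.\ and $\mathbb E[f]\ge\rho$. Let $\tau=\rho/4<\frac12$. From $\rho\le\mathbb E[f]\le\Pr(f\ge2\tau)+2\tau$ we get $\Pr(f\ge2\tau)\ge\rho/2$. Applying Mazur's lemma to tails of the subsequence, choose by recursion finite nonempty sets $\Gamma_l\subseteq[n,\infty)$ with $\max\Gamma_l<\min\Gamma_{l+1}$ and weights $q_i\ge0$ with $\sum_{i\in\Gamma_l}q_i=1$ such that $f^l=\sum_{i\in\Gamma_l}q_if_i$ satisfies $\|f^l-f\|_2\le2^{-l}$. Let $E_l=\{|f^l-f|\ge\tau\}$. By Chebyshev's inequality $\Pr(E_l)\le4^{-l}/\tau^2$, so a.e.\ point lies in only finitely many $E_l$. Put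
\[
a''_l=\bigcup_{i\in\Gamma_l}a_i,\qquad W_l(x)=\sum_{i\in\Gamma_l}q_iw_i(x)\in\mathrm{Prob}(a''_l),\qquad D_l=\{f\ge2\tau\}\setminus E_l.
\]
Let $x\in D_l$. Then $f^l(x)>\tau>0$, so $x\in\Omega_0$, because all $f_i$ vanish off $\Omega_0$, and therefore $f^l(x)=W_l(x)(B(x))$. Hence $V_l(x)=\bigl(W_l(x){\restriction}B(x)\bigr)/f^l(x)$ is a probability measure supported in $B(x)$ with $\tau V_l(x)\le W_l(x)$. Let $z$ be a fresh variable for $C'$ and define
\[
w''_l(x)=\begin{cases}V_l(x)&\text{if }x\in D_l\text{ and }z(x)\le\tau,\\ \bigl(W_l(x)-\tau V_l(x)\bigr)/(1-\tau)&\text{if }x\in D_l\text{ and }z(x)>\tau,\\ W_l(x)&\text{if }x\notin D_l.\end{cases}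
\]
Each value is in $\mathrm{Prob}(a''_l)$; in the second line the measure is nonnegative and has total mass $(1-\tau)/(1-\tau)=1$. (With $\tau=\frac12$, $W_l=\lambda_k$ and $B=L$, the first two lines are the uniform measures on $L_k$ and $U_k$.) Let $\theta''_l=\min\{1,\tau^{-1}\max_{i\in\Gamma_l}\theta_i\}$ and $c''=\langle a''_l,w''_l,\theta''_l\rangle$.

\emph{$c''$ is a system.} (S1)--(S3) hold since $\max\Gamma_l<\min\Gamma_{l+1}$. The objects $D_l,V_l,W_l$ are $\Sigma_{C'}$-measurable and $z$ is independent of them, so averaging over $z$ gives $\tau V_l+(1-\tau)\frac{W_l-\tau V_l}{1-\tau}=W_l$ on $D_l$, and $W_l$ elsewhere. Hence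
\[
\mathbb E[w''_l(x)(u)]=\mathbb E[W_l(x)(u)]=\sum_{i\in\Gamma_l}q_i\,\mathbb E[w_i(x)(u)]\le\Bigl(1+\max_{i\in\Gamma_l}\eta_i\Bigr)\|u\|_\lambda.
\]

\emph{$c''\le c$.} In all three cases $w''_l\le W_l/\tau$, since $1-\tau\ge\tau$. So $\operatorname{supp}w''_l(x)\subseteq\operatorname{supp}W_l(x)\subseteq N_c(x)$. For large $l$ we have $\tau\theta''_l=\max_{i\in\Gamma_l}\theta_i$. If then $w''_l(x)(b)\ge\theta''_l$, the convex combination $W_l(x)(b)=\sum_{i\in\Gamma_l}q_iw_i(x)(b)$ is at least $\max_{i\in\Gamma_l}\theta_i$, so one of the numbers $w_i(x)(b)$, $i\in\Gamma_l$, is at least this maximum, and $b$ is heavy for $c$ at $x$.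

\emph{$c''$ kills $X$ with positive probability.} Let $R=\{f\ge2\tau\}\cap\{z\le\tau\}$; by independence $\mu(R)\ge\tau\rho/2>0$. A.e.\ $x\in R$ lies in $D_l$ for all large $l$. For such $x$ we have $x\in\Omega_0$ and $\operatorname{supp}w''_l(x)\subseteq B(x)$ for all large $l$, so $N_{c''}(x)\setminus m\subseteq B(x)$ for some $m$, and $N_{c''}(x)\setminus m$ contains no member of $X(x)$. Thus $\mu(K(c'',X))\ge\mu(R)>0$, the desired contradiction.
\end{proof}

\section{Countably many families}\label{sec:countable}

We now handle a whole sequence $\langle X_n\rangle$. By Example~\ref{ex:kill} we cannot expect to kill a family everywhere or nowhere, so we first kill as much as possible; on the rest of $\Omega$ all the families are unkillable and each $X_n$ is captured in a block of its own. These blocks do not depend on $x$, so their right endpoints define a single function $g\in\omega^\omega$, and some $h\in H$ exceeds $g$ infinitely often. Keeping only the corresponding blocks secures $h$.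

\begin{proposition}\label{prop:countable}
Let $H\subseteq\omega^\omega$ be unbounded, let $c$ be a system, and let $\langle X_n:n\in\omega\rangle$ be random families. There are $c'\le c$ and $h\in H$ such that for every $c''\le c'$, for a.e.\ $x$, one of the following holds:
\begin{itemize}
\item[(i)] $c'$ kills $X_n$ at $x$ for some $n$;
\item[(ii)] for every $m$ there are $n\ge m$ and $t\in X_n(x)$ with $t\subseteq N_{c''}(x)\setminus m$ and $\max t<h(n)$.
\end{itemize}
\end{proposition}

\begin{proof}
For a system $d$ let $\mathrm{val}(d)=\sum_n2^{-n}\mu(K(d,X_n))\le2$. By \eqref{eq:Kmono}, $d'\le d$ implies $\mathrm{val}(d')\ge\mathrm{val}(d)$. Choose $c=c^0\ge c^1\ge\cdots$ with $\mathrm{val}(c^{k+1})\ge\sup_{d\le c^k}\mathrm{val}(d)-2^{-k}$, and let $c^*\le c^k$ for all $k$ by Lemma~\ref{lem:fusion}. If $d\le c^*$, then $d\le c^k$, so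
\[
\mathrm{val}(c^*)\le\mathrm{val}(d)\le\mathrm{val}(c^{k+1})+2^{-k}\le\mathrm{val}(c^*)+2^{-k}
\]
for all $k$. Hence $\mathrm{val}(d)=\mathrm{val}(c^*)$, and with \eqref{eq:Kmono} this gives $K(d,X_n)=K(c^*,X_n)$ up to a null set, for every $n$. Let $K=\bigcup_nK(c^*,X_n)$, and let $X'_n(x)=\mathrm{Fin}^+$ for $x\in K$ and $X'_n(x)=X_n(x)$ for $x\notin K$. Each $X'_n$ is unkillable below $c^*$: for $d\le c^*$, the set $K(d,X'_n)$ is disjoint from $K$ because $N_d(x)$ is infinite and $X'_n(x)$ contains all singletons there, and $K(d,X'_n)\setminus K=K(d,X_n)\setminus K$ is null.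

Write $c^*=\langle a_i,w_i,\theta_i\rangle$. For each $n$ apply Lemma~\ref{lem:main} to $c^*$, $X'_n$, $n$ and $\varepsilon_n=2^{-n-1}$, obtaining $\tilde a_n\subseteq\bigcup_{i\ge n}a_i$ and $\tilde w_n$. Let $g(n)=\max\tilde a_n$. Since $H$ is unbounded, there is $h\in H$ with $h(n)>g(n)$ for infinitely many $n$. As $\min\tilde a_n\to\infty$, we can choose $n_0<n_1<\cdots$ among these $n$ with $\max\tilde a_{n_j}<\min\tilde a_{n_{j+1}}$. Let
\[
c'=\langle a'_j,w'_j,\theta'_j\rangle=\langle\tilde a_{n_j},\tilde w_{n_j},\varepsilon_{n_j}\rangle.
\]
By (1) of Lemma~\ref{lem:main}, $c'$ is a system with $\eta'_j=\varepsilon_{n_j}$. By (2), (3) and Borel--Cantelli, $c'\le c^*\le c$, and for a.e.\ $x$ and all large $j$,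
\begin{equation}\label{eq:promise}
\text{every }b\subseteq a'_j\text{ with }w'_j(x)(b)\ge\theta'_j\text{ contains some }t\in X'_{n_j}(x).
\end{equation}
Such a $t$ has $\max t\le g(n_j)<h(n_j)$.

For a.e.\ $x\in K$, (i) holds by \eqref{eq:Kmono}. Let $c''=\langle a''_l,w''_l,\theta''_l\rangle\le c'$, and let $x\notin K$ be a point at which \eqref{eq:promise} holds for all large $j$ and all but finitely many blocks of $c''$ are subordinate to $c'$. For large $l$ the set $b=\operatorname{supp}w''_l(x)$ has $w''_l(x)(b)=1\ge\theta''_l$, so by clause (b) there is $j$ with $w'_j(x)(b\cap a'_j)\ge\theta'_j$, and $j\to\infty$ as $l\to\infty$. By \eqref{eq:promise} there is $t\in X_{n_j}(x)$ with $t\subseteq b\cap a'_j\subseteq N_{c''}(x)\setminus\min a'_j$ and $\max t<h(n_j)$. Since $n_j\to\infty$ and $\min a'_j\to\infty$, (ii) holds.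
\end{proof}

\section{The filter in the random extension}\label{sec:step}

Let $\mathbb B$ be the quotient of $\Sigma$ by the null sets, and let $[Y]$ be the class of $Y\in\Sigma$. The quotient map preserves complements and countable unions. Disjoint sets of positive measure are countable in number, so $\mathbb B$ is c.c.c., and a c.c.c.\ Boolean algebra with countable suprema is complete. We force with $\mathbb B\setminus\{0\}$, and recall how statements about a.e.\ $x$ become statements about the extension. Let $G$ be generic, let $D\in V$ be countable, and for a measurable $S:\Omega\to\mathcal P(D)$ in $V$ put $S^G=\{d\in D:[\{x:d\in S(x)\}]\in G\}$.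
\begin{itemize}
\item[(T1)] Every subset of $D$ in $V[G]$ has the form $S^G$. Given a name $\dot S$, choose in $V$ sets $Y_d\in\Sigma$ representing the Boolean values of ``$d\in\dot S$'', and let $S(x)=\{d:x\in Y_d\}$.
\item[(T2)] Let $\phi$ be a statement built in $V$ from atomic statements ``$d\in S$'' by negation and countable conjunctions and disjunctions. Then $\phi$ holds of the sets $S^G$ if and only if $[\{x:\phi\text{ holds of the sets }S(x)\}]\in G$. This follows by induction on $\phi$, as $G$ is an ultrafilter that contains a supremum of a family in $V$ exactly when it contains a member of the family. In particular, if $\phi$ holds for a.e.\ $x$, then it holds in $V[G]$.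
\end{itemize}
We also use three textbook facts on c.c.c.\ forcing: it preserves cardinals; if $P$ is c.c.c.\ and forces $\dot Q$ to be c.c.c., then $P*\dot Q$ is c.c.c.; and if $P$ is c.c.c.\ with a dense subset of size at most $\kappa$, then $P$ forces $\mathfrak c\le(\kappa^{\aleph_0})^V$, by counting nice names.

\begin{proof}[Proof of Theorem~\ref{thm:step}]
By CH, $|\Sigma|\le\aleph_1^{\aleph_0}\cdot2^{\aleph_0}=\aleph_1$, since there are $\aleph_1^{\aleph_0}$ countable sets $C$ and $|\Sigma_C|\le2^{\aleph_0}$. A sequence of random families is determined by countably many elements of $\Sigma$, so there are at most $\aleph_1^{\aleph_0}=\aleph_1$ such sequences. List them as $\langle X^\gamma_n:n\in\omega\rangle$, $\gamma<\omega_1$, and list $\mathcal Z_\lambda$ as $\{Z_\gamma:\gamma<\omega_1\}$, with repetitions if needed. This is the main use of CH: with $\aleph_1$ tasks, every limit stage of the recursion below has countable cofinality, and Lemma~\ref{lem:fusion} applies.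

Define systems $c^\alpha$, $\alpha<\omega_1$, with $c^\beta\le c^\alpha$ for $\alpha\le\beta$. Let $c^0$ be any system. At a limit $\alpha$ apply Lemma~\ref{lem:fusion} along a sequence cofinal in $\alpha$ and use transitivity. Given $c^\gamma$, let $d\le c^\gamma$ come from Lemma~\ref{lem:avoid} for $Z_\gamma$, and let $c^{\gamma+1}\le d$ and $h^\gamma\in H$ come from Proposition~\ref{prop:countable} for $d$ and $\langle X^\gamma_n\rangle$.

Let $G$ be $\mathbb B$-generic and $N_\alpha=(N_{c^\alpha})^G$. By (T2) and Lemma~\ref{lem:basic}, each $N_\alpha$ is infinite, $N_\beta\subseteq^*N_\alpha$ for $\alpha\le\beta$, and $N_{\gamma+1}\cap Z_\gamma$ is finite. In $V[G]$ let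
\[
F=\{N\subseteq\omega:N_\alpha\subseteq^*N\text{ for some }\alpha<\omega_1\}.
\]
This is a free filter.

\emph{$F$ respects $H$ in $V[G]$.} Let $\langle X_n\rangle\in V[G]$ be a sequence of $F$-positive families. By (T1), applied to $D=\omega\times\mathrm{Fin}^+$, there is $\gamma$ with $X_n=(X^\gamma_n)^G$ for all $n$. Let $\alpha=\gamma+1$, $h=h^\gamma$ and $\beta\ge\alpha$. The statement ``(i) or (ii)'' of Proposition~\ref{prop:countable}, with $c'=c^\alpha$ and $c''=c^\beta$, is of the kind considered in (T2) and holds a.e., so it holds in $V[G]$ of the sets $X_n$, $N_\alpha$, $N_\beta$. Alternative (i) says that some $N_\alpha\setminus m$ contains no member of some $X_n$; this is false, because $N_\alpha\setminus m\in F$ and $X_n$ is $F$-positive. So (ii) holds for every $\beta\ge\alpha$. Given $N\in F$, choose $\beta\ge\alpha$ and $m_0$ with $N_\beta\setminus m_0\subseteq N$. For each $m\ge m_0$, (ii) gives $n\ge m$ and $t\in X_n$ with $t\subseteq N$ and $\max t<h(n)$.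

Let $P=\mathbb B*\mathbb M(\dot F)$. It is c.c.c.\ by Lemma~\ref{lem:mathias}. In $V[G]$ the sequence $H$ is still $\le^*$-increasing of length $\omega_1$, so $\mathbb M(F)$ forces $H$ to be unbounded by Lemma~\ref{lem:preserve}. The generic set $A$ of $\mathbb M(F)$ is infinite and $A\subseteq^*N_{\gamma+1}$, so $A\cap Z_\gamma$ is finite for all $\gamma$.

It remains to find a small dense set. Since $|\mathbb B|\le\aleph_1$, CH holds in $V[G]$, so $|\mathbb M(F)|\le\aleph_1$ there. Fix names $\dot q_\xi$, $\xi<\omega_1$, forced to list $\mathbb M(\dot F)$. Given $(p,\dot q)\in P$, some $p'\le p$ forces $\dot q=\dot q_\xi$ for some $\xi$, and $(p',\dot q_\xi)\le(p,\dot q)$. So the conditions $(p,\dot q_\xi)$ form a dense set of size at most $\aleph_1$.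
\end{proof}

\section{The iteration}\label{sec:iteration}

Recall that a finite support iteration of c.c.c.\ posets is c.c.c., and that if its length $\gamma$ has uncountable cofinality, then every real of $V^{P_\gamma}$ lies in $V^{P_\alpha}$ for some $\alpha<\gamma$: a name for a real is determined by countably many countable antichains, and the union of the supports of their members is bounded in $\gamma$. At limit stages of countable cofinality new reals appear, and we must check that none of them bounds $H$. As in Lemma~\ref{lem:preserve}, the fact that $H$ is increasing of length $\omega_1$ lets one member of $H$ replace countably many.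

\begin{lemma}\label{lem:limit}
Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\gamma\rangle$ be a finite support iteration of c.c.c.\ posets of limit length $\gamma$, and let $H=\langle h_\xi:\xi<\omega_1\rangle$ be $\le^*$-increasing. If every $P_\alpha$, $\alpha<\gamma$, forces $H$ to be unbounded, then so does $P_\gamma$.
\end{lemma}

\begin{proof}
If $\operatorname{cf}\gamma>\omega$, a bound for $H$ in $V^{P_\gamma}$ would lie in some $V^{P_\alpha}$ and bound $H$ there. So let $\gamma_0<\gamma_1<\cdots$ be cofinal in $\gamma$, and let $\dot f$ be a $P_\gamma$-name for an element of $\omega^\omega$. For $G_n$ generic for $P_{\gamma_n}$ define in $V[G_n]$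
\[
f_n(k)=\min\{m:\exists r\in P_\gamma\ (r{\restriction}\gamma_n\in G_n\text{ and }r\Vdash\dot f(k)=m)\}.
\]
The minimum exists because the conditions $r{\restriction}\gamma_n$, with $r$ deciding $\dot f(k)$, are dense in $P_{\gamma_n}$. Let $\dot\xi_n$ be a $P_{\gamma_n}$-name for an ordinal below $\omega_1$ with $\Vdash h_{\dot\xi_n}\not\le^*\dot f_n$. By the c.c.c.\ each $\dot\xi_n$ has countably many possible values; let $\xi<\omega_1$ be above all of them, for all $n$. If $h_\zeta\le^*h_\xi$ and $h_\zeta\not\le^*f_n$, then $h_\xi\not\le^*f_n$. So $P_{\gamma_n}$ forces $h_\xi\not\le^*\dot f_n$, for every $n$.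

Suppose that $q\in P_\gamma$ forces $h_\xi(k)\le\dot f(k)$ for all $k\ge j$. The support of $q$ is finite, hence contained in some $\gamma_n$. Let $G_n\ni q{\restriction}\gamma_n$ be generic, let $k\ge j$ satisfy $f_n(k)<h_\xi(k)$, and let $r$ witness the value $m=f_n(k)$. Let $e\in G_n$ extend $q{\restriction}\gamma_n$ and $r{\restriction}\gamma_n$. The condition that equals $e$ below $\gamma_n$ and $r$ on $[\gamma_n,\gamma)$ extends $r$, and it extends $q$ because $q$ is trivial on $[\gamma_n,\gamma)$. It forces $\dot f(k)=m<h_\xi(k)\le\dot f(k)$, a contradiction. So $P_\gamma$ forces $h_\xi\not\le^*\dot f$.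
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
Let $V$ be a model of ZFC $+$ CH. List $\omega^\omega$ as $\{g_\xi:\xi<\omega_1\}$, and choose $h_\xi$ by recursion as a $\le^*$-upper bound of the countable family $\{h_\zeta:\zeta<\xi\}\cup\{g_\xi+1\}$. Then $H=\langle h_\xi:\xi<\omega_1\rangle$ is $\le^*$-increasing, and it is unbounded since $h_\xi\not\le^*g_\xi$.

\medskip\noindent\emph{The iteration.} Fix $e:\omega_2\to\omega_2\times\omega_1$ such that every pair is $e(\beta)$ for cofinally many $\beta$, and $e(\beta)=(\alpha,\xi)$ implies $\alpha\le\beta$; to obtain it, take a map that attains each pair $\aleph_2$ times and change the value to $(0,0)$ wherever $\alpha>\beta$. We define a finite support iteration $\langle P_\beta,\dot Q_\beta:\beta<\omega_2\rangle$ such that for each $\beta<\omega_2$: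
\begin{itemize}
\item[(I1)] $P_\beta$ is c.c.c., and the set $D_\beta$ of conditions whose nontrivial coordinates are canonical names of ordinals below $\omega_1$ is dense;
\item[(I2)] $P_\beta$ forces that $H$ is unbounded.
\end{itemize}
Suppose that $P_\beta$ satisfies (I1) and (I2). Since $|D_\beta|\le\aleph_1$, $P_\beta$ forces CH. A density sequence is coded by a real, so we may fix names $\dot\lambda^{\beta,\xi}$, $\xi<\omega_1$, forced to list all density sequences of $V^{P_\beta}$. Let $e(\beta)=(\alpha,\xi)$. In $V^{P_\beta}$ the hypotheses of Theorem~\ref{thm:step} hold for $H$ and $\lambda^{\alpha,\xi}$. Take the poset $\mathbb B*\mathbb M(\dot F)$ constructed in its proof, pass to a dense subset of size at most $\aleph_1$ that contains the largest condition, and let $\dot Q_\beta$ name an isomorphic copy whose underlying set is a subset of $\omega_1$; this does not change the generic extensions. (For Theorem~\ref{thm:main} alone one may use the dyadic sequence at every stage.)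

Then (I2) holds at $\beta+1$ by Theorem~\ref{thm:step} and at limits by Lemma~\ref{lem:limit}. For (I1) at $\beta+1$, given $p\in P_{\beta+1}$, extend $p{\restriction}\beta$ to a condition that forces $p(\beta)=\zeta$ for some $\zeta<\omega_1$, extend this to $p'\in D_\beta$, and append the canonical name of $\zeta$ to $p'$. At a limit $\beta$, the support of $p\in P_\beta$ is contained in some $\alpha<\beta$, and an extension of $p{\restriction}\alpha$ in $D_\alpha$ gives an extension of $p$ in $D_\beta$.

\medskip\noindent\emph{The values of $\mathfrak b$ and $\mathfrak c$.} Work in $V^{P_{\omega_2}}$, which has the same cardinals as $V$. By Lemma~\ref{lem:limit} with $\gamma=\omega_2$, $H$ is unbounded, so $\mathfrak b\le\aleph_1$; countable families are bounded, so $\mathfrak b=\aleph_1$. The poset $P_{\omega_2}$ has a dense subset of size at most $\aleph_2$, and $\aleph_2^{\aleph_0}=\aleph_2\cdot\aleph_1^{\aleph_0}=\aleph_2$ in $V$, so $\mathfrak c\le\aleph_2$. Any $\aleph_1$ reals lie in a single $V^{P_\alpha}$ with $\alpha<\omega_2$, because each lies in some intermediate model and $\operatorname{cf}\omega_2>\omega_1$.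

\medskip\noindent\emph{Avoiding $\aleph_1$ sets.} We claim that for every density sequence $\lambda$ and every $\mathcal F\subseteq\mathcal Z_\lambda$ with $|\mathcal F|\le\aleph_1$ there is an infinite $A$ almost disjoint from all $Z\in\mathcal F$. Take $\alpha<\omega_2$ such that $\lambda$ and all members of $\mathcal F$ are in $V^{P_\alpha}$, take $\xi$ with $\lambda=\lambda^{\alpha,\xi}$, and take $\beta\ge\alpha$ with $e(\beta)=(\alpha,\xi)$. The statement $\lim_k\lambda_k(Z)=0$ has the same truth value in all models that contain $\lambda$ and $Z$, so $\mathcal F\subseteq\mathcal Z_\lambda\cap V^{P_\beta}$, and the set $A$ added by $\dot Q_\beta$ is as required.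

\medskip\noindent\emph{Ideals below a density ideal.} Let $\mathcal I\supseteq[\omega]^{<\omega}$ be a tall ideal and let $\pi:\omega\to\omega$ satisfy $\pi^{-1}[Y]\in\mathcal Z_\lambda$ for all $Y\in\mathcal I$. Let $\mathcal F\subseteq\mathcal I$ with $|\mathcal F|\le\aleph_1$. Apply the claim to $\{\pi^{-1}[Y]:Y\in\mathcal F\}\cup\{\pi^{-1}[\{n\}]:n\in\omega\}$, which is contained in $\mathcal Z_\lambda$ because $\mathcal I$ contains the singletons. The resulting $A$ has finite intersection with each fiber of $\pi$, so $\pi[A]$ is infinite, and $\pi[A]\cap Y=\pi\bigl[A\cap\pi^{-1}[Y]\bigr]$ is finite for $Y\in\mathcal F$. Hence $\aleph_2\le\operatorname{cov}^*(\mathcal I)\le\mathfrak c\le\aleph_2$. For $\mathcal I=\mathcal Z_0$, the dyadic $\lambda$ and the identity map $\pi$ this gives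
\[
\mathfrak b=\aleph_1<\operatorname{cov}^*(\mathcal Z_0)=\aleph_2=\mathfrak c,
\]
which proves Theorem~\ref{thm:main}.

\medskip\noindent\emph{The other invariants.} Each of them is at most $\mathfrak c=\aleph_2$, so lower bounds suffice. Let $\aleph_1$ null subsets of $2^\omega$ be given. Each is contained in a null $G_\delta$ set, and codes for these lie in some $V^{P_\alpha}$. In $V^{P_\alpha}$ consider the measurable map $S(x)=\{n\in\omega:x(n)=1\}$. For each null $G_\delta$ set coded there, the statement that the characteristic function of $S$ lies outside it is of the kind considered in (T2) and holds a.e. So the factor $\mathbb B$ of $\dot Q_\alpha$ adds a real outside all the given sets, and $\operatorname{cov}(\mathcal N)=\aleph_2$.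

Similarly, $\aleph_1$ meager sets are covered by $\aleph_1$ closed nowhere dense sets coded in some $V^{P_\alpha}$, and it suffices to find a real outside all of these. Each $Q_\beta$ has two incompatible conditions $q^0_\beta,q^1_\beta$, as $\mathbb B$ does. In $V^{P_{\alpha+\omega}}$ let $r(n)=0$ if $q^0_{\alpha+n}$ belongs to the generic filter of $Q_{\alpha+n}$, and $r(n)=1$ otherwise. Work over $V^{P_\alpha}$ and let $Y\subseteq2^\omega$ be closed nowhere dense. A condition has support below some $\alpha+n$, and it can be extended below $\alpha+n$ to decide $r{\restriction}n=\sigma$. Choose $\sigma'\supseteq\sigma$ such that no element of $Y$ extends $\sigma'$, and put $q^{\sigma'(i)}_{\alpha+i}$ at coordinate $\alpha+i$ for $n\le i<|\sigma'|$. The new condition forces $\sigma'\subseteq r$, so $r\notin Y$. Hence $\operatorname{cov}(\mathcal M)=\aleph_2$. The sets $\{f:f\le^*g\}$ are meager in $\omega^\omega$, which is homeomorphic to a co-countable subset of $2^\omega$, and they cover $\omega^\omega$ when $g$ ranges over a dominating family; so $\mathfrak d\ge\operatorname{cov}(\mathcal M)=\aleph_2$.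

Finally, Raghavan's inequality gives $\aleph_2=\operatorname{cov}^*(\mathcal Z_0)\le\max\{\mathfrak b,\mathfrak s\}=\max\{\aleph_1,\mathfrak s\}$, so $\mathfrak s=\aleph_2$. This proves Theorem~\ref{thm:strong}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Cardinal invariants of density},
\texttt{https://sendailogic.com/CTFM2015/slides/DRaghavan.pdf}.

\end{thebibliography}
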